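\title{Galois groups of Fano problems}

\begin{abstract}
A Fano problem asks for the $r$-planes on a general complete intersection in $\mathbb P^n$ when their number $N$ is finite and nonzero. We prove the conjecture that for $r\ge 1$ the Galois group of a Fano problem is the full symmetric group $S_N$, except for lines on a cubic surface and for $r$-planes on an intersection of two quadrics in $\mathbb P^{2r+2}$. The proof shows that the branch locus is an irreducible hypersurface, over a general point of which exactly two of the $N$ planes come together. We also compute the degree of the branch hypersurface.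
\end{abstract}

\section{Introduction}\label{sec:intro}

We work over $\mathbb C$. Let $n>r\ge 1$ and $s\ge 1$ be integers, and let $\mathbf d=(d_1,\dots,d_s)$ be integers with $d_i\ge 2$. For a vector space $W$ we write $S^dW^*$ for the space of forms of degree $d$ on $W$. Put $V=\mathbb C^{n+1}$ and
\[
\mathcal P=\bigoplus_{i=1}^s S^{d_i}V^* .
\]
A point $f=(f_1,\dots,f_s)$ of $\mathcal P$ defines $X_f=\{f_1=\dots=f_s=0\}\subset\mathbb P^n$. The $r$-planes $\Lambda=\mathbb P(U)$ of $\mathbb P^n$ are parametrized by the Grassmannian $G=\operatorname{Gr}(r+1,V)$, with tautological subbundle $\mathcal U$ and quotient bundle $\mathcal Q$. The plane $\Lambda$ lies on $X_f$ when $f_i|_U=0$ for all $i$. Accordingly, the \emph{Fano scheme} $F_r(X_f)\subset G$ is the zero scheme of the section $U\mapsto (f_i|_U)_i$ of $\bigoplus_i S^{d_i}\mathcal U^*$. The summands have ranks $m_i=\binom{d_i+r}{r}$ and $\dim G=(r+1)(n-r)$, so the expected dimension of $F_r(X_f)$ is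
\[
\delta=(r+1)(n-r)-\sum_{i=1}^s\binom{d_i+r}{r}.
\]
We call $(r,n,\mathbf d)$ a \emph{Fano problem} if $\delta=0$ and $F_r(X_f)\neq\emptyset$ for general $f$. Let
\[
\Gamma=\{(f,\Lambda)\in\mathcal P\times G:\Lambda\subset X_f\},\qquad \pi\colon\Gamma\to\mathcal P,\qquad p\colon\Gamma\to G
\]
be the incidence variety and its projections. As recalled in Section~\ref{sec:cover}, $\Gamma$ is smooth and irreducible of the same dimension as $\mathcal P$. The \emph{ramification locus} $R\subset\Gamma$ is the set where $d\pi$ is not invertible, and $B=\pi(R)$ is the \emph{branch locus}. Over $\mathcal P\setminus B$ the map $\pi$ is a covering of some finite degree $N$: a general $X_f$ contains exactly $N$ planes, and they are reduced points of $F_r(X_f)$. When $f$ travels along a loop in $\mathcal P\setminus B$, the $N$ planes are permuted. The subgroup of $S_N$ obtained in this way is the \emph{Galois group} of the Fano problem; equivalently, it is the Galois group of the normal closure of $\mathbb C(\Gamma)/\mathbb C(\mathcal P)$.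

The Galois group measures the structure carried by the set of solutions: a relation among the $N$ planes that persists as $f$ varies, such as which planes meet which, is preserved by the group. In the absence of such structure one expects $S_N$. Hashimoto and Kadets showed that the Galois group contains the alternating group $A_N$ for every Fano problem with $r\ge1$, with two exceptions:
\begin{itemize}
\item lines on a cubic surface, $(r,n,\mathbf d)=(1,3,(3))$;
\item $r$-planes on an intersection of two quadrics, $(r,n,\mathbf d)=(r,2r+2,(2,2))$.
\end{itemize}
We call these problems \emph{exceptional}. Their groups are known to be $W(E_6)$ acting on $27$ lines and $W(D_{2r+3})$ acting on $4^{r+1}$ planes, and they do not contain $A_N$. It is conjectured in \cite{RS} that every other Fano problem has the symmetric group as its Galois group. We prove this conjecture.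

\begin{theorem}\label{thm:main}
Let $(r,n,\mathbf d)$ be a Fano problem with $r\ge1$, different from $(1,3,(3))$ and $(r,2r+2,(2,2))$. Then:
\begin{enumerate}
\item[(1)] $R\subset\Gamma$ is an irreducible divisor, and $B=\pi(R)$ is an irreducible hypersurface;
\item[(2)] for general $f\in B$, the scheme $F_r(X_f)$ consists of one point of length $2$ and $N-2$ reduced points;
\item[(3)] the Galois group is $S_N$.
\end{enumerate}
\end{theorem}

The model is the case of $0$-planes on $\mathbb P^1$, that is, of the roots of a binary form of degree $d$. There $B$ is the discriminant hypersurface, a general point of it has one double root, a small loop around $B$ exchanges two roots, and such loops generate the monodromy group. Parts (1) and (2) say that the same picture holds for planes, and (3) follows by the same topological argument (Section~\ref{sec:monodromy}). Given the theorem of Hashimoto and Kadets, one transposition would already suffice, since a subgroup of $S_N$ that contains $A_N$ and a transposition is $S_N$; the proof below does not use their theorem.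

The substance is in (2). It is not hard to arrange that one plane $\Lambda_1$ on $X_f$ is a double point of the Fano scheme. The danger is that this forces a second plane $\Lambda_2$ to be nonreduced as well; a loop around $B$ could then act as a product of two transpositions, an even permutation. We exclude such a $\Lambda_2$ in two ways. If $\Lambda_2$ meets $\Lambda_1$, a dimension count shows that it does not exist at all (Section~\ref{sec:meeting}). If $\Lambda_2$ is disjoint from $\Lambda_1$, a dimension count decides nothing, and we compare instead two divisor classes on $\Gamma$ (Section~\ref{sec:disjoint}). All dimension counts are governed by one numerical function $h$, whose positivity singles out the nonexceptional problems (Section~\ref{sec:numerics}). Section~\ref{sec:example} carries out the local steps by hand for lines on a quintic threefold and shows how they break for a cubic surface. Section~\ref{sec:complements} contains a numerical characterization of the problems with group $S_N$, the degree of $B$, and an arithmetic consequence.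

\section{The incidence cover and its differential}\label{sec:cover}

Let $(r,n,\mathbf d)$ be a Fano problem, so that $\sum_i m_i=(r+1)(n-r)=\dim G$.

Every form on $U$ extends to $V$, so the bundle map $\mathcal P\times G\to\bigoplus_iS^{d_i}\mathcal U^*$ is surjective, and $\Gamma$ is its kernel. Thus $p\colon\Gamma\to G$ is a vector bundle, and $\Gamma$ is smooth and irreducible of dimension $\dim\mathcal P+\delta=\dim\mathcal P$. The scheme-theoretic fiber $\pi^{-1}(f)$ is $F_r(X_f)$. The map $\pi$ is proper because $G$ is projective, so its image is closed; the image contains a general point, so $\pi$ is surjective. The group $GL(V)$ acts on $\mathcal P$, $G$ and $\Gamma$, compatibly with $\pi$ and $p$.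

To compute $d\pi$, fix $(f,\Lambda)\in\Gamma$ with $\Lambda=\mathbb P(U)$, and choose coordinates $x_0,\dots,x_r,y_0,\dots,y_{n-r-1}$ on $V$ with $U=\{y=0\}$. Since $f_i$ vanishes on $U$,
\begin{equation}\label{eq:expand}
f_i=\sum_j y_j\,g_{ij}(x)+\sum_{j\le k}y_jy_k\,w_{ijk}(x)+(\text{terms in }(y)^3),
\end{equation}
with $\deg g_{ij}=d_i-1$ and $\deg w_{ijk}=d_i-2$. As $f$ runs through the fiber $p^{-1}(\Lambda)$, the forms $g_{ij}$ and $w_{ijk}$ are arbitrary. The planes near $\Lambda$ are the graphs $y_j=\ell_j(x)$ with $\ell_j\in U^*$; the tuple $\ell=(\ell_j)$ is an element of $\operatorname{Hom}(U,V/U)=T_\Lambda G$. In this chart $F_r(X_f)$ is given by the equations $f_i(x,\ell(x))=0$, whose linear part in $\ell$ is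
\begin{equation}\label{eq:Psi}
\Psi(\ell)=\Big(\sum_j\ell_j\,g_{ij}\Big)_i\in\bigoplus_iS^{d_i}U^* .
\end{equation}
Intrinsically, the $i$th component of $\Psi(\ell)$ is the form $x\mapsto df_i(x)(\ell(x))$, which makes sense because $df_i(x)$ vanishes on $U$ for $x\in U$. Hence $\Psi$ is a map of vector bundles on $\Gamma$,
\[
\Psi\colon p^*\operatorname{Hom}(\mathcal U,\mathcal Q)\to p^*\bigoplus_iS^{d_i}\mathcal U^*,
\qquad \ker\Psi_{(f,\Lambda)}=T_\Lambda F_r(X_f)=\ker d\pi_{(f,\Lambda)} .
\]
Source and target have the same rank, so $\det\Psi$ is a section of $p^*L$, where $L=\det\big(\bigoplus_iS^{d_i}\mathcal U^*\big)\otimes\det\operatorname{Hom}(\mathcal U,\mathcal Q)^{-1}$, and $R=\{\det\Psi=0\}$.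

\begin{lemma}\label{lem:basic}
The locus $R$ is nonempty of pure codimension $1$ in $\Gamma$. If $\sigma_1=c_1(\mathcal U^*)$ is the hyperplane class of $G$, then $c_1(L)=c\,\sigma_1$ with
\begin{equation}\label{eq:c}
c=\sum_i\binom{d_i+r}{r+1}-(n+1)\ \ge\ n-2r-1 .
\end{equation}
\end{lemma}

\begin{proof}
A dominant morphism of smooth complex varieties is smooth on a dense open subset of the source (generic smoothness), so $\det\Psi\not\equiv0$. At points with $f=0$ we have $\Psi=0$. Thus $\det\Psi$ is a nonzero section with nonempty zero set, and the first claim follows.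

The Chern roots of $S^d\mathcal U^*$ correspond to the $\binom{d+r}{r}$ monomials of degree $d$ in $r+1$ variables. By symmetry each root of $\mathcal U^*$ occurs $\frac{d}{r+1}\binom{d+r}{r}=\binom{d+r}{r+1}$ times in their sum, so $c_1(S^d\mathcal U^*)=\binom{d+r}{r+1}\sigma_1$. Since $c_1(\mathcal Q)=\sigma_1$, we have $c_1(\mathcal U^*\otimes\mathcal Q)=(n-r)\sigma_1+(r+1)\sigma_1$. This gives the formula for $c$. Finally $d_i\ge2$ and $\delta=0$ give
\[
\sum_i\binom{d_i+r}{r+1}=\sum_i\frac{d_i}{r+1}\,m_i\ge\frac{2}{r+1}\,(r+1)(n-r)=2(n-r).\qedhere
\]
\end{proof}

It follows that $B$ is a closed subset of dimension at most $\dim\mathcal P-1$. Over $\mathcal P\setminus B$ the map $\pi$ is proper and a local isomorphism, hence a finite covering. If $\Omega\subset\mathcal P\setminus B$ is a dense Zariski open subset, then $\pi_1(\Omega)\to\pi_1(\mathcal P\setminus B)$ is surjective, because a loop can be moved off a closed subset of real codimension at least $2$. So the monodromy group does not change when further closed subsets are removed; in particular it does not matter that $\mathcal P$ contains tuples that are not complete intersections.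

\section{Lines on a quintic threefold and on a cubic surface}\label{sec:example}

\subsection*{The quintic threefold}
Take $(r,n,\mathbf d)=(1,4,(5))$, so $\delta=2\cdot3-6=0$. Along a line $\Lambda=\{y_0=y_1=y_2=0\}$ we have $f=y_0g_0+y_1g_1+y_2g_2+\cdots$ with binary quartics $g_j$, and $\Psi(\ell)=\ell_0g_0+\ell_1g_1+\ell_2g_2$ maps a $6$-dimensional space to the $6$-dimensional space of binary quintics. For $(g_0,g_1,g_2)=(x_0^4,x_0^2x_1^2,x_1^4)$ the image contains all six monomials. So $\pi$ is a local isomorphism somewhere, hence dominant, hence surjective: this is a Fano problem.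

\emph{The divisor $R$.} A nonzero element of $\ker\Psi$ is a linear map $\ell\colon U\to V/U$ of rank $1$ or $2$. If the rank is $1$, then $\ell_j=a_j\lambda$ with constants $a_j$, and $\Psi(\ell)=0$ says $\sum a_jg_j=0$. Dependent triples of quartics depend on $2+10=12$ of the $15$ parameters, so this locus has codimension $3$ in $\Gamma$ and contains no component of $R$. If the rank is $2$, a change of the $y_j$ gives $\ell_1=(x_0,x_1,0)$, and $x_0g_0+x_1g_1=0$ means that
\[
f=(x_1y_0-x_0y_1)\,u(x)+y_2\,g_2(x)+(\text{terms in }(y)^2)
\]
for a binary cubic $u$. For a fixed line $\Lambda_1$ and fixed coordinates these $f$ form a linear space $\mathcal L$, and $R$ is the closure of the translates of $\mathcal L\times\{\Lambda_1\}$ under the connected group $GL(V)$. So $R$ is irreducible.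

\emph{The double point.} For $f\in\mathcal L$ we have $\Psi(\ell)=(x_1\ell_0-x_0\ell_1)u+\ell_2g_2$, and $x_1\ell_0-x_0\ell_1$ runs through all binary quadrics. If $u$ and $g_2$ are coprime, a common multiple has degree at least $7$, so the image has dimension $3+2=5$ and the kernel is spanned by $(x_0,x_1,0)$. The first-order deformation $y=\epsilon(x_0,x_1,0)$ extends to second order only if $x_0^2w_{00}+x_0x_1w_{01}+x_1^2w_{11}$ lies in this $5$-dimensional image. This quintic is arbitrary, so for general $f$ the deformation is obstructed, and $\Lambda_1$ is a point of length $2$.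

\emph{Lines that meet $\Lambda_1$.} Let $\Lambda_2$ meet $\Lambda_1$ at the point $[v]$ and leave it in the direction $e\in V/U_1=\mathbb C^3$. The restriction of $f\in\mathcal L$ to $\Lambda_2$ is a binary quintic that vanishes at $[v]$. The terms in $(y)^2$ produce every quintic with a double zero at $[v]$, a $4$-dimensional space, and the linear term at $[v]$ is
\[
df(v)(e)=(v_1e_0-v_0e_1)\,u(v)+e_2\,g_2(v).
\]
This is an arbitrary number unless $e$ is proportional to $(v_0,v_1,0)$. So a line that meets $\Lambda_1$ imposes $5$ conditions on $\mathcal L$, and such lines depend on $1+3=4$ parameters. The special lines impose only $4$ conditions, but they depend on $1+1=2$ parameters: the point $[v]$, and a line through it in the plane spanned by $\Lambda_1$ and $e$. In both cases the conditions outnumber the parameters, so for general $f\in\mathcal L$ no other line of $X_f$ meets $\Lambda_1$.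

It remains to see that the lines disjoint from $\Lambda_1$ are reduced; the argument of Section~\ref{sec:disjoint} is no shorter for the quintic than in general.

\subsection*{The cubic surface}
Now $f=y_0g_0+y_1g_1+\cdots$ with binary quadrics $g_j$, and $\Psi(\ell)=\ell_0g_0+\ell_1g_1$ is given by the Sylvester matrix, so $\det\Psi$ is the resultant of $g_0$ and $g_1$. Since $df=g_0\,dy_0+g_1\,dy_1$ along $\Lambda$, a pair $(f,\Lambda)$ lies in $R$ exactly when $X_f$ is singular at a point of $\Lambda$. A cubic that is singular at $[0:0:0:1]$ has the form $z\phi_2(w)+\phi_3(w)$ with ternary forms $\phi_2,\phi_3$, and the lines on it through the singular point correspond to the points $\phi_2=\phi_3=0$ of $\mathbb P^2$. Hence $B$ is the set of singular cubics, and over a general point of $B$ there are six nonreduced lines, all through one point. Part (2) of Theorem~\ref{thm:main} fails, and it fails at the step concerning lines that meet $\Lambda_1$.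

\section{The numerical function $h$}\label{sec:numerics}

In the quintic example the counts succeeded by a margin. To see what the margin is in general, let $\Lambda_1\subset X_f$ and consider planes $\Lambda_2$ that meet $\Lambda_1$ in a $t$-plane. These form a locus of codimension $(t+1)(t+n-2r)$ in $G$ (see the proof of Lemma~\ref{lem:strata}), while $f_i$ already vanishes on the $t$-plane, which saves $\binom{d_i+t}{d_i}$ conditions. The margin is the cost minus the savings: for $t\ge-1$ put
\[
h(t)=(t+1)(t+n-2r)-\sum_i\binom{d_i+t}{d_i}.
\]
For an integer $t\ge0$ this is also the expected dimension of the scheme of $t$-planes on a complete intersection of multidegree $\mathbf d$ in $\mathbb P^{n-2(r-t)}$. We have $h(-1)=0$, $h(r)=\delta=0$ and $h(0)=n-2r-s$. The plan is to show that $h(0)\ge0$ for geometric reasons, that $h(0)=0$ only for the exceptional problems, and that $h(0)>0$ propagates to $0\le t<r$ by concavity.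

\begin{lemma}\label{lem:ineq}
For every Fano problem, $n\ge 2r+s$. In particular $r+1\le n-r$.
\end{lemma}

\begin{proof}
Let $f$ be general. Then $X_f\ne\emptyset$, so $s\le n$, and by Bertini's theorem $X_f$ is a smooth complete intersection: $df_1,\dots,df_s$ are independent at each of its points. Let $\Lambda\subset X_f$ and expand $f$ as in \eqref{eq:expand}. Along $\Lambda$ we have $df_i=\sum_jg_{ij}\,dy_j$, so the $s\times(n-r)$ matrix $(g_{ij})$ has rank $s$ at every point of $\Lambda$.

The columns are $n-r$ sections of $\mathcal E=\bigoplus_i\mathcal O_\Lambda(d_i-1)$. Let $\mathbb P(\mathcal E)$ be the $\mathbb P^{s-1}$-bundle over $\Lambda$ whose points are the nonzero functionals on the fibers of $\mathcal E$ up to scalar; it has dimension $r+s-1$. A section of $\mathcal E$ gives a section of $\mathcal O_{\mathbb P(\mathcal E)}(1)$, which vanishes at the functionals that kill it. A common zero of our $n-r$ sections is a functional that kills all columns at a point of $\Lambda$, so there is none. The line bundle $\mathcal O_{\mathbb P(\mathcal E)}(1)$ is ample: since $d_i\ge2$, the bundle $\mathcal E$ is a quotient of some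 $\mathcal O_\Lambda(1)^{\oplus\nu}$, which embeds $\mathbb P(\mathcal E)$ in $\Lambda\times\mathbb P^{\nu-1}$ with $\mathcal O_{\mathbb P(\mathcal E)}(1)$ the restriction of $\mathcal O(1,1)$. On a projective variety of dimension $D$, any $D$ or fewer sections of an ample line bundle have a common zero. Therefore $n-r>r+s-1$.
\end{proof}

\begin{lemma}\label{lem:h}
A Fano problem satisfies $n=2r+s$ if and only if it is exceptional. If it is not exceptional, then
\begin{equation}\label{eq:h}
h(t)\ge1\quad\text{for } t=0,1,\dots,r-1,\qquad h(-1)=h(r)=0,
\end{equation}
and the integer $c$ of \eqref{eq:c} satisfies $c\ge1$.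
\end{lemma}

\begin{proof}
Put $P_d(t)=\prod_{j=2}^d(1+t/j)$. Then $\binom{d+t}{d}=(t+1)P_d(t)$, so
\[
h(t)=(t+1)\,q(t),\qquad q(t)=t+n-2r-\sum_iP_{d_i}(t),
\]
with $q(r)=0$ and $q(0)=n-2r-s$.

Both exceptional families satisfy $n=2r+s$. Conversely, let $n=2r+s$. Then $q(r)=0$ reads $\sum_i(P_{d_i}(r)-1)=r$, a sum of positive terms. We have $P_2(r)-1=r/2$ and $P_3(r)-1=(5r+r^2)/6\ge r$, with equality only for $r=1$, and $P_d(r)-1>P_3(r)-1\ge r$ for $d\ge4$. So no $d_i$ exceeds $3$. If some $d_i$ equals $3$, then $s=1$, $r=1$ and $n=3$. Otherwise all $d_i$ equal $2$, and $sr/2=r$ gives $s=2$ and $n=2r+2$.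

Now let the problem be nonexceptional. By Lemma~\ref{lem:ineq} and the above, $q(0)\ge1$. On $[-1,\infty)$ each $P_d$ is a product of positive increasing affine functions, and such a product is convex, by induction from $(\alpha\beta)''=\alpha''\beta+2\alpha'\beta'+\alpha\beta''$. Hence $q$ is concave there, and $q(t)\ge(1-t/r)q(0)+(t/r)q(r)>0$ for $0\le t<r$. Since $h$ takes integer values at integers, \eqref{eq:h} follows. Finally $c\ge n-2r-1\ge s\ge1$.
\end{proof}

For the cubic surface $h(0)=0$, and for two quadrics in $\mathbb P^{2r+2}$ we have $h(t)=(t+1)(t+2)-2\binom{t+2}{2}=0$ for all $t$.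

\emph{From here through Section~\ref{sec:monodromy} the Fano problem is assumed to be nonexceptional.}

\section{The ramification divisor}\label{sec:ram}

\subsection*{Irreducibility}
The determinant $\det\Psi$ is hard to factor directly. Instead we record a kernel vector $\ell$ together with $(f,\Lambda)$: for fixed $(\Lambda,\ell)$ the condition $\Psi(\ell)=0$ is linear in $f$, and its rank depends only on the rank of $\ell$. For $1\le\rho\le r+1$ let
\[
\tilde R_\rho=\{(f,\Lambda,[\ell]) : (f,\Lambda)\in\Gamma,\ \ell\in\operatorname{Hom}(U,V/U),\ \operatorname{rk}\ell=\rho,\ \Psi(\ell)=0\}.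
\]

\begin{lemma}\label{lem:R}
The divisor $R$ is irreducible. It is the closure of the image of $\tilde R_{r+1}$, that is, of the set of $(f,\Lambda)$ for which $\ker\Psi$ contains an injective map. At a general point of $R$ we have $\dim\ker\Psi=1$.
\end{lemma}

\begin{proof}
The $(r+1)\times(n-r)$ matrices of rank $\rho$ form an irreducible variety of dimension $\rho(n+1-\rho)$, nonempty because $\rho\le r+1\le n-r$. So the pairs $(\Lambda,[\ell])$ with $\operatorname{rk}\ell=\rho$ form an irreducible variety of dimension $\dim G+\rho(n+1-\rho)-1$. Fix such a pair. The forms $\ell_j$ span a $\rho$-dimensional subspace of $U^*$, and the image of $(g_{ij})_j\mapsto\sum_j\ell_jg_{ij}$ is the degree $d_i$ part of the ideal that they generate. The quotient by this ideal is a polynomial ring in $r+1-\rho$ variables, so the image has dimension $m_i-\binom{d_i+r-\rho}{d_i}$. Thus $\tilde R_\rho$ is a vector bundle over the variety of pairs, hence irreducible. Since $\dim G+\dim p^{-1}(\Lambda)=\dim\mathcal P$,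
\[
\dim\tilde R_\rho=\dim\mathcal P+\rho(n+1-\rho)-1-\sum_i\Big(m_i-\binom{d_i+r-\rho}{d_i}\Big)=\dim\mathcal P-1-h(r-\rho),
\]
where we used $\sum_i m_i=(r+1)(n-r)$ and $(r+1)(n-r)-\rho(n+1-\rho)=(r+1-\rho)(n-r-\rho)$.

By \eqref{eq:h}, $\dim\tilde R_\rho\le\dim\mathcal P-2$ for $1\le\rho\le r$, and $\dim\tilde R_{r+1}=\dim\mathcal P-1$. The set $R$ is the union of the images of the $\tilde R_\rho$, and each of its components has dimension $\dim\mathcal P-1$ by Lemma~\ref{lem:basic}. So each component is the closure of the image of $\tilde R_{r+1}$, and there is only one. The map $\tilde R_{r+1}\to R$ is dominant between irreducible varieties of equal dimension, so its general fiber is finite and nonempty. A nonempty fiber is a dense open subset of $\mathbb P(\ker\Psi)$, which is finite only if $\dim\ker\Psi=1$.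
\end{proof}

\subsection*{A linear slice}
The group $GL(V)$ acts transitively on pairs consisting of $U_1\in G$ and an injective map $\ell_1\colon U_1\to V/U_1$: a basis of $U_1$, lifts of its images under $\ell_1$, and $n-2r-1$ further vectors form a basis of $V$ in which the pair has a standard form. We fix one pair for the rest of the proof, put $\Lambda_1=\mathbb P(U_1)$ and $E=V/U_1$, and use the dual coordinates $x_0,\dots,x_r,y_0,\dots,y_{n-r-1}$. Thus $U_1=\{y=0\}$, and $\ell_1$ has components $x_j$ for $j\le r$ and $0$ for $j>r$. Define
\[
\mathcal L_d=\Big\{\phi\in S^dV^* : \phi=\sum_jy_jg_j(x)+(\text{terms in }(y)^2),\ \ \sum_{j\le r}x_jg_j=0\Big\},\qquad \mathcal L=\bigoplus_i\mathcal L_{d_i}.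
\]
The linear space $\mathcal L\subset\mathcal P$ is the fiber of $\tilde R_{r+1}$ over $(\Lambda_1,[\ell_1])$. The part of $\phi$ in $(y)^2$ is unrestricted; this freedom is used in every step below. The next lemma lets us replace a general point of $B$ by a general point of $\mathcal L$.

\begin{lemma}\label{lem:slice}
\begin{enumerate}
\item[(a)] For general $f\in\mathcal L$, the kernel of $\Psi$ at $(f,\Lambda_1)$ is spanned by $\ell_1$.
\item[(b)] If $\mathcal L^\circ\subset\mathcal L$ is dense and open, then $GL(V)\cdot\mathcal L^\circ$ contains a dense open subset of $B$.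
\end{enumerate}
\end{lemma}

\begin{proof}
By transitivity, $\tilde R_{r+1}$ is the union of the $GL(V)$-translates of its fiber $\mathcal L$. The subset of $\tilde R_{r+1}$ where $\dim\ker\Psi=1$ is open, invariant, and nonempty by Lemma~\ref{lem:R}, so it meets $\mathcal L$ in a nonempty open set. This proves (a). For (b), the image of $GL(V)\times\mathcal L\to B$ is the image of $\tilde R_{r+1}$, which is dense in $B$ by Lemma~\ref{lem:R}. So the image of the dense subset $GL(V)\times\mathcal L^\circ$ is dense in $B$. It is constructible by Chevalley's theorem, and a dense constructible set contains a dense open set.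
\end{proof}

\subsection*{The double point}

\begin{lemma}\label{lem:double}
For general $f\in\mathcal L$, the plane $\Lambda_1$ is an isolated point of $F_r(X_f)$ of length exactly $2$. Consequently $B$ is an irreducible hypersurface in $\mathcal P$.
\end{lemma}

\begin{proof}
Expand $f\in\mathcal L$ as in \eqref{eq:expand} and put
\[
\Theta(f)=\Big(\sum_{j\le k\le r}x_jx_k\,w_{ijk}\Big)_i\in\bigoplus_iS^{d_i}U_1^* .
\]
Let $\mathcal L^\circ$ be the set of $f\in\mathcal L$ for which $\operatorname{im}\Psi$ and $\Theta(f)$ together span $\bigoplus_iS^{d_i}U_1^*$; this is an open condition. It is satisfied somewhere. Indeed, $\Psi$ depends only on the $g_{ij}$, and by Lemma~\ref{lem:slice}(a) we can choose them so that $\operatorname{im}\Psi$ is a hyperplane. The $w_{ijk}$ are arbitrary and the products $x_jx_k$ generate all forms of degree $d_i\ge2$, so $\Theta(f)$ can be chosen outside this hyperplane.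

Let $f\in\mathcal L^\circ$. Since $\ell_1\in\ker\Psi$, the image of $\Psi$ is a hyperplane not containing $\Theta(f)$, and $\ker\Psi=\langle\ell_1\rangle$. The completed local ring $\mathcal O$ of $F_r(X_f)$ at $\Lambda_1$ has a one-dimensional tangent space, so it is $\mathbb C[[t]]$ or $\mathbb C[[t]]/(t^m)$ with $m\ge2$. Suppose that it does not have length $2$. Then $\mathcal O$ surjects onto $\mathbb C[\epsilon]/(\epsilon^3)$, and after rescaling $\epsilon$ the underlying tangent vector is $\ell_1$. In the chart of Section~\ref{sec:cover} this means that there is $\mu=(\mu_j)\in\operatorname{Hom}(U_1,E)$ with $f_i(x,\epsilon\ell_1+\epsilon^2\mu)\equiv0$ modulo $\epsilon^3$. By \eqref{eq:expand},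
\[
\big(f_i(x,\epsilon\ell_1+\epsilon^2\mu)\big)_i\equiv\epsilon\,\Psi(\ell_1)+\epsilon^2\big(\Psi(\mu)+\Theta(f)\big)\pmod{\epsilon^3},
\]
so $\Theta(f)=-\Psi(\mu)\in\operatorname{im}\Psi$, a contradiction.

In particular $(f,\Lambda_1)$ is an isolated point of its fiber under $R\to B$. For a surjective morphism of irreducible varieties every component of every fiber has dimension at least $\dim R-\dim B$, so $\dim B=\dim R=\dim\mathcal P-1$.
\end{proof}

\section{Planes that meet the double plane}\label{sec:meeting}

We now count pairs $(f,\Lambda_2)$ with $f\in\mathcal L$ and $\Lambda_2\subset X_f$ meeting $\Lambda_1$. The number of conditions that $\Lambda_2$ imposes on $\mathcal L$ depends on its position relative to $\Lambda_1$ and, as the special lines on the quintic showed, relative to $\ell_1$. For $\Lambda_2=\mathbb P(U_2)\ne\Lambda_1$ meeting $\Lambda_1$ put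
\[
K=U_1\cap U_2,\qquad A=\text{image of }U_2\text{ in }E,\qquad K'=\{v\in K:\ell_1(v)\in A\},
\]
and $\kappa=\dim K$, $m=\dim K'$. Then $1\le\kappa\le r$ and $0\le m\le\kappa$. The space $A\cong U_2/K$ has dimension $a=r+1-\kappa$, and $m=\dim(A\cap\ell_1(K))$ since $\ell_1$ is injective. A form $\phi\in\mathcal L_d$ restricted to $U_2$ vanishes on $K$. At a point $v\in K'$ the direction $\ell_1(v)$ points along $U_2$, so the relation $d\phi(v)(\ell_1(v))=0$ is a second constraint on $\phi|_{U_2}$. Lemma~\ref{lem:rank} says that there are no others. Let $S_{\kappa,m}\subset G$ be the locus of planes with invariants $\kappa$ and $m$.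

\begin{lemma}\label{lem:strata}
If $S_{\kappa,m}$ is nonempty, then
\[
\dim S_{\kappa,m}=(r+1)(n-r)-\kappa(\kappa-1+n-2r)-m(m-1+n-2r).
\]
\end{lemma}

\begin{proof}
We choose $K$, then $A$, then $U_2$. The subspace $K\subset U_1$ has $\kappa a$ parameters. For $A$, choose first $T=A\cap\ell_1(K)$ in $\ell_1(K)$, with $m(\kappa-m)$ parameters, and then $A/T\subset E/T$ meeting $\ell_1(K)/T$ only in $0$, which is an open subset of a Grassmannian of dimension $(a-m)(n-r-a)$. Since $a+\kappa=r+1$, the sum is
\[
m(\kappa-m)+(a-m)(n-r-a)=a(n-r-a)-m(m-1+n-2r).
\]
Given $K$ and $A$, let $\hat A\subset V$ be the preimage of $A$. Then $U_2/K$ is a complement to $U_1/K$ in $\hat A/K$, and such complements form an affine space over $\operatorname{Hom}(A,U_1/K)$, of dimension $a^2$. Finally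
\[
\kappa a+a(n-r-a)+a^2=(r+1-\kappa)(n-r+\kappa)=(r+1)(n-r)-\kappa(\kappa-1+n-2r).
\]
The left side is the parameter count with no condition on $A$, which gives the codimension quoted in Section~\ref{sec:numerics} with $t=\kappa-1$.
\end{proof}

\begin{lemma}\label{lem:rank}
For $\Lambda_2\in S_{\kappa,m}$ and $d\ge2$, the restriction map $\mathcal L_d\to S^dU_2^*$ has rank
\[
\binom{d+r}{r}-\binom{d+\kappa-1}{d}-\binom{d+m-1}{d}.
\]
\end{lemma}

\begin{proof}
Let $I\subset\operatorname{Sym}U_2^*$ be the ideal of $K$. It is generated by the annihilator of $K$, which is $A^*\subset U_2^*$, and $\dim I_d=\binom{d+r}{r}-\binom{d+\kappa-1}{d}$. We must show that the image of $\mathcal L_d$ is a subspace of $I_d$ of codimension $\binom{d+m-1}{d}$.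

The $y_j$ form a basis of $E^*$, and their restrictions to $U_2$ span $A^*$. Since $\mathcal L_d\subset(y)$, the image lies in $I_d$. Since $\mathcal L_d\supset((y)^2)_d$ and $\operatorname{Sym}V^*\to\operatorname{Sym}U_2^*$ is surjective, the image contains $(I^2)_d$. So we may work in $(I/I^2)_d=S^{d-1}K^*\otimes A^*$, where $\sum_jy_jg_j(x)+\cdots$ maps to $\sum_jg_j|_K\otimes y_j|_A$.

Consider the contraction maps
\[
\alpha\colon S^{d-1}U_1^*\otimes E^*\to S^dU_1^*,\qquad\gamma\colon S^{d-1}K^*\otimes E^*\to S^dK^*,
\]
which send $g\otimes y$ to $g\cdot(y\circ\ell_1)$ and to $g\cdot(y\circ\ell_1|_K)$. They commute with restriction from $U_1$ to $K$. By definition $\mathcal L_d/((y)^2)_d=\ker\alpha$, and the map to $(I/I^2)_d$ is the composition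
\[
\ker\alpha\xrightarrow{\ \mathrm{(i)}\ }\ker\gamma\xrightarrow{\ \mathrm{(ii)}\ }S^{d-1}K^*\otimes A^*
\]
of restriction from $U_1$ to $K$ and restriction from $E$ to $A$.

\emph{The map} (i) \emph{is surjective.} Let $J\subset\operatorname{Sym}U_1^*$ be the ideal of $K$. Since $\ell_1$ is injective, the forms $y\circ\ell_1$ fill $U_1^*$, so $\alpha(J_{d-1}\otimes E^*)=J_{d-1}\cdot U_1^*$. This equals $J_d$, because $J$ is generated in degree $1$ and $d-1\ge1$. Given $\bar\theta\in\ker\gamma$, lift it to $\theta\in S^{d-1}U_1^*\otimes E^*$. Then $\alpha(\theta)$ restricts to $\gamma(\bar\theta)=0$ on $K$, so $\alpha(\theta)=\alpha(\theta')$ for some $\theta'\in J_{d-1}\otimes E^*$. The element $\theta-\theta'$ lies in $\ker\alpha$ and restricts to $\bar\theta$.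

\emph{The cokernel of} (ii). Let $A^\perp=\ker(E^*\to A^*)$. The cokernel of (ii) is the quotient of $S^{d-1}K^*\otimes E^*$ by $\ker\gamma+S^{d-1}K^*\otimes A^\perp$. The map $\gamma$ is surjective, because $\ell_1|_K$ is injective, so it identifies this quotient with $S^dK^*/\gamma(S^{d-1}K^*\otimes A^\perp)$. The denominator is the degree $d$ part of the ideal generated by the linear forms $y\circ\ell_1|_K$ with $y\in A^\perp$. Their common zero set in $K$ is $K'$, so they form the annihilator of $K'$ in $K^*$. Hence the cokernel is $S^dK'^*$, of dimension $\binom{d+m-1}{d}$, which is $0$ for $m=0$.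
\end{proof}

\begin{proposition}\label{prop:meeting}
For general $f\in\mathcal L$, no plane $\Lambda_2\in F_r(X_f)$ other than $\Lambda_1$ meets $\Lambda_1$.
\end{proposition}

\begin{proof}
Let $S_{\kappa,m}$ be nonempty, and let $Z_{\kappa,m}$ be the set of pairs $(f,\Lambda_2)\in\mathcal L\times S_{\kappa,m}$ with $\Lambda_2\subset X_f$. Its fibers over $S_{\kappa,m}$ are linear subspaces of $\mathcal L$ whose codimension is the sum over $i$ of the ranks in Lemma~\ref{lem:rank}. By Lemma~\ref{lem:strata} and $\sum_i m_i=(r+1)(n-r)$,
\[
\dim Z_{\kappa,m}=\dim\mathcal L-h(\kappa-1)-h(m-1).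
\]
Here $0\le\kappa-1\le r-1$ and $-1\le m-1\le r-1$, so \eqref{eq:h} gives $h(\kappa-1)\ge1$ and $h(m-1)\ge0$. Thus $\dim Z_{\kappa,m}<\dim\mathcal L$, and none of the finitely many $Z_{\kappa,m}$ dominates $\mathcal L$.
\end{proof}

For the quintic threefold $\kappa=1$, $h(0)=1$, and the margins $1$ (for $m=0$) and $2$ (for $m=1$) are the differences $5-4$ and $4-2$ found in Section~\ref{sec:example}.

\section{Planes disjoint from the double plane}\label{sec:disjoint}

Let $G_0\subset G$ be the open set of planes disjoint from $\Lambda_1$; it is nonempty because $2(r+1)\le n+1$. Put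
\[
Y_0=\{(f,\Lambda_2)\in\mathcal L\times G_0:\Lambda_2\subset X_f\}\subset\Gamma .
\]
For $\Lambda_2\in G_0$ the map $U_2\to E$ is injective, so the $y_j$ restrict to a spanning set of $U_2^*$, and for $d\ge2$ the subspace $((y)^2)_d\subset\mathcal L_d$ already surjects onto $S^dU_2^*$. Hence $Y_0$ is a vector bundle over $G_0$, irreducible of dimension $\dim\mathcal L-\sum_i m_i+\dim G=\dim\mathcal L$.

There is no margin here, and none is to be expected, since the remaining planes of $X_f$ should be found in $Y_0$. What we need is that $Y_0$ is not contained in $R$; by irreducibility, a single point of $Y_0\setminus R$ suffices. Writing one down is delicate when some $d_i$ equals $2$, because the first-order terms along the two planes are then linked: for $U_2=\{x=0,\ y_j=0\ (j>r)\}$ the monomials $x_jy_k$ with $k\le r$ enter $\Psi$ both at $\Lambda_1$ and at $\Lambda_2$. We argue globally instead. If $Y_0\subset R$, then every plane over a general point of $B$ is ramified, so $\pi^{-1}(B)=R$. But $\pi^{-1}(B)$ supports a principal divisor, because $\mathcal P$ is an affine space, whereas a multiple of $R$ has the class $c\,p^*\sigma_1$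 with $c>0$.

\begin{proposition}\label{prop:disjoint}
The variety $Y_0$ is not contained in $R$. Hence for general $f\in\mathcal L$, every $\Lambda_2\in F_r(X_f)$ disjoint from $\Lambda_1$ satisfies $(f,\Lambda_2)\notin R$.
\end{proposition}

\begin{proof}
Suppose $Y_0\subset R$. By Proposition~\ref{prop:meeting} there is a dense open $\mathcal L^\circ\subset\mathcal L$ such that for $f\in\mathcal L^\circ$ each point of $\pi^{-1}(f)$ is either $(f,\Lambda_1)$ or a point of $Y_0$; in both cases it lies in $R$. By Lemma~\ref{lem:slice}(b) and the invariance of $R$, there is a dense open $B^\circ\subset B$ with $\pi^{-1}(B^\circ)\subset R$.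

Let $\beta$ be an irreducible polynomial on $\mathcal P$ with zero set $B$ (Lemma~\ref{lem:double}). The function $\beta\circ\pi$ on $\Gamma$ is nonzero, so each irreducible component $D$ of its zero set $\pi^{-1}(B)$ has codimension $1$. We claim that $D\subset R$. The image $\pi(D)$ is a closed irreducible subset of $B$. If $\pi(D)=B$, then $D\cap\pi^{-1}(B^\circ)$ is a nonempty open subset of $D$ contained in the closed set $R$, so $D\subset R$. If $\pi(D)\ne B$, then $\dim\pi(D)<\dim B=\dim D$, so through every point of $D$ there passes a positive-dimensional component of a fiber of $\pi$; then $\ker d\pi\neq0$ along $D$, and again $D\subset R$. Since $R$ is irreducible of codimension $1$, we get $D=R$.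

Therefore $\operatorname{div}(\beta\circ\pi)=eR$ for some $e\ge1$, and $\mathcal O_\Gamma(eR)$ is trivial. Also $\operatorname{div}(\det\Psi)=\mu R$ for some $\mu\ge1$, so $p^*L\cong\mathcal O_\Gamma(\mu R)$. Hence $(p^*L)^{\otimes e}\cong\mathcal O_\Gamma(eR)^{\otimes\mu}$ is trivial. Restricting to the zero section of the vector bundle $p\colon\Gamma\to G$, we find that $L^{\otimes e}$ is trivial, so $ec\,\sigma_1=0$. This is impossible, since $c\ge1$ by Lemma~\ref{lem:h} and $\int_G\sigma_1^{\dim G}>0$.

So $Y_0\cap R$ is a proper closed subset of the irreducible variety $Y_0$. Its dimension is less than $\dim\mathcal L$, and it does not dominate $\mathcal L$.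
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:monodromy}

Part (1) is contained in Lemmas~\ref{lem:basic}, \ref{lem:R} and~\ref{lem:double}.

\subsection*{The fiber over a general point of $B$}
Let $f\in\mathcal L$ be general. By Lemma~\ref{lem:double}, $\Lambda_1$ is an isolated point of $F_r(X_f)$ of length $2$. By Propositions~\ref{prop:meeting} and~\ref{prop:disjoint}, every other point has $\ker\Psi=0$, so it is isolated and reduced. Thus $\pi^{-1}(f)$ is finite. A proper morphism is finite over a neighborhood of any point with finite fiber, and a finite surjective morphism between smooth varieties of the same dimension is flat. So $\pi_*\mathcal O_\Gamma$ is locally free near $f$, and its rank, which is the length of every nearby fiber, is $N$. Hence there are exactly $N-2$ reduced points. Lemma~\ref{lem:slice}(b) transfers the statement to a general point of $B$, which proves (2).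

\subsection*{A transposition}
Keep $f$ as above. Over a small ball $\Delta$ around $f$, the preimage $\pi^{-1}(\Delta)$ is a disjoint union of open pieces, one for each point of the fiber, each finite and flat over $\Delta$ of degree equal to the length of that point. The $N-2$ pieces of degree $1$ map isomorphically to $\Delta$. Let $Z$ be the piece of degree $2$. The trace splits the rank $2$ algebra $\pi_*\mathcal O_Z$ as $\mathcal O_\Delta\cdot 1$ plus a line bundle of elements of trace zero. After shrinking $\Delta$, let $t$ generate this line bundle. By the Cayley--Hamilton theorem $t^2=b$ for a holomorphic function $b$ on $\Delta$, so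
\begin{equation}\label{eq:fold}
Z=\{(z,t)\in\Delta\times\mathbb C: t^2=b(z)\}.
\end{equation}
The fiber over $f$ is a single point, so $b(f)=0$. Since $Z\subset\Gamma$ is smooth at $(f,0)$, the differential $2t\,dt-db$ is nonzero there, that is, $db(f)\ne0$. So $b$ is part of a coordinate system at $f$, the ramification locus in $\pi^{-1}(\Delta)$ is $\{t=0\}\subset Z$, and $B\cap\Delta=\{b=0\}$ is smooth near $f$. A small circle around $B$ on which $b$ winds once around $0$ exchanges the two values of $t=\pm\sqrt b$ and fixes the other $N-2$ sheets.

\subsection*{Generation}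
A \emph{meridian} of $B$ is a loop in $\mathcal P\setminus B$ that goes from the base point to a point near a smooth point of $B$, runs around the boundary of a small disk transverse to $B$, and returns along the same path. We have just seen that one meridian acts as a transposition. We recall two standard facts. First, $\pi_1(\mathcal P\setminus B)$ is generated by meridians and their inverses: $\mathcal P$ is simply connected, the singular locus of $B$ has real codimension at least $4$, so any loop bounds a disk that avoids it and meets the smooth part of $B$ transversally in finitely many points. Second, since $B$ is irreducible its smooth part is connected, so moving the small disk along $B$ shows that any two meridians are conjugate up to inversion. It follows that the monodromy group $H\subset S_N$ is generated by transpositions.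

The group $H$ is transitive because $\Gamma\setminus\pi^{-1}(B)$ is irreducible, hence connected. Consider the graph on the $N$ points whose edges are the transpositions in $H$. These generate $H$, so the orbits of $H$ are the connected components, and the graph is connected. If $(u\,v)$ and $(v\,w)$ are in $H$ with $u\neq w$, then so is $(u\,w)=(u\,v)(v\,w)(u\,v)$; hence the graph is complete and $H=S_N$. This proves (3). \qed

\section{Complements}\label{sec:complements}

\subsection*{Classification}

\begin{corollary}\label{cor:class}
For a Fano problem with $r\ge1$ one has $n\ge2r+s$, and the following are equivalent: \emph{(i)} the Galois group is $S_N$; \emph{(ii)} it contains $A_N$; \emph{(iii)} $n\ge2r+s+1$; \emph{(iv)} the problem is not exceptional.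
\end{corollary}

\begin{proof}
The inequality is Lemma~\ref{lem:ineq}, and together with Lemma~\ref{lem:h} it gives (iii)$\Leftrightarrow$(iv). Theorem~\ref{thm:main} gives (iv)$\Rightarrow$(i), and (i)$\Rightarrow$(ii) is trivial. The implication (ii)$\Rightarrow$(iv) is the known fact, quoted in Section~\ref{sec:intro}, that the groups of the exceptional problems do not contain $A_N$.
\end{proof}

\subsection*{The degree of the branch hypersurface}
The torus $(\mathbb C^*)^s$ that scales the $f_i$ separately preserves $B$, so it multiplies the irreducible equation $\beta$ of $B$ by a character. Thus $\beta$ is homogeneous in the coefficients of each $f_i$, of some degree $\deg_iB$.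

\begin{theorem}\label{thm:degree}
For a nonexceptional Fano problem,
\[
\deg_iB=\binom{d_i+r}{r}N+\Big(\sum_j\binom{d_j+r}{r+1}-n-1\Big)\int_G\sigma_1\,c_{m_i-1}(S^{d_i}\mathcal U^*)\prod_{j\ne i}c_{m_j}(S^{d_j}\mathcal U^*).
\]
\end{theorem}

\begin{proof}
The idea is to compute the class of $R$ as the zero divisor of $\det\Psi$ and to push it forward. For this we need to know that $\det\Psi$ vanishes to order exactly $1$ along $R$.

Let $M=\dim G$. In a chart of $G$ with coordinates $\xi\in\mathbb C^M$ that trivializes $\mathcal U$, the variety $\Gamma$ is given by $\sigma(f,\xi)=0$, where $\sigma$ takes values in $\mathbb C^M$, the derivative $\partial\sigma/\partial f$ is surjective, and $\partial\sigma/\partial\xi$ represents $\Psi$ along $\Gamma$. Near a given point split $f=(f',f'')$ with $\partial\sigma/\partial f''$ invertible. By the implicit function theorem $(f',\xi)$ are coordinates on $\Gamma$, in which $\pi(f',\xi)=(f',f''(f',\xi))$ and $\partial f''/\partial\xi=-(\partial\sigma/\partial f'')^{-1}\,\partial\sigma/\partial\xi$. So the Jacobian determinant $\det d\pi$ is a unit times $\det\Psi$. At a general point of $R$,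 complete the function $b$ of \eqref{eq:fold} to coordinates $(b,b_2,b_3,\dots)$ on $\Delta$. Then $(t,b_2,b_3,\dots)$ are coordinates on $\Gamma$ in which $\pi=(t^2,b_2,b_3,\dots)$. The Jacobian determinant is $2t$, which vanishes to order $1$ on $R=\{t=0\}$.

Now pass to $\mathcal P'=\prod_j\mathbb P(S^{d_j}V^*)$ with hyperplane classes $H_j$, and let $\Gamma',R'\subset\mathcal P'\times G$ and $B'\subset\mathcal P'$ be the corresponding loci. The open parts of $\mathcal P,\Gamma,R,B$ where all $f_j\ne0$ are torus bundles over $\mathcal P',\Gamma',R',B'$, and the open part of $R$ is nonempty because each $\mathcal L_{d_j}$ is nonzero. So $R'$ and $B'$ are irreducible, $[B']=\sum_j(\deg_jB)H_j$, and $R'\to B'$ is generically one-to-one by Theorem~\ref{thm:main}(2), hence birational. The variety $\Gamma'$ is smooth of codimension $M$ and is the zero scheme of the tautological section of $\bigoplus_jS^{d_j}\mathcal U^*\otimes\mathcal O(H_j)$. Therefore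
\[
[\Gamma']=\prod_jc_{m_j}\big(S^{d_j}\mathcal U^*\otimes\mathcal O(H_j)\big)=\prod_j\sum_{\nu\ge0}c_{m_j-\nu}(S^{d_j}\mathcal U^*)\,H_j^\nu .
\]
Pushing this class forward to $\mathcal P'$ keeps the terms of degree $M$ on $G$ and gives $N=\int_G\prod_jc_{m_j}(S^{d_j}\mathcal U^*)$. On $\Gamma'$ the map $\Psi$ goes from $\operatorname{Hom}(\mathcal U,\mathcal Q)$ to $\bigoplus_jS^{d_j}\mathcal U^*\otimes\mathcal O(H_j)$, and by the first part the zero scheme of its determinant is the reduced divisor $R'$. By Lemma~\ref{lem:basic},
\[
[R']=[\Gamma']\cdot\Big(c\,\sigma_1+\sum_jm_jH_j\Big).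
\]
The pushforward of $[R']$ to $\mathcal P'$ is $[B']$. The coefficient of $H_i$ has two contributions. The term $m_iH_i$ times the part of $[\Gamma']$ free of the $H_j$ gives $m_iN$. The term $c\,\sigma_1$ times the part $c_{m_i-1}(S^{d_i}\mathcal U^*)H_i\prod_{j\ne i}c_{m_j}(S^{d_j}\mathcal U^*)$ gives the second summand.
\end{proof}

\subsection*{Number fields}

\begin{corollary}\label{cor:arith}
Let the Fano problem be nonexceptional and let $k\subset\mathbb C$ be a number field. The Galois group of $k(\Gamma)/k(\mathcal P)$ is $S_N$, and there is a Zariski-dense set of $f\in\mathcal P(k)$ such that $\operatorname{Gal}(\bar k/k)$ permutes the $N$ planes on $X_f$ as the full symmetric group $S_N$.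
\end{corollary}

\begin{proof}
The cover $\pi$ is defined over $k$. Let $\theta$ be a primitive element of $k(\Gamma)$ over $k(\mathcal P)$, with minimal polynomial $\chi$ of degree $N$. It also generates $\mathbb C(\Gamma)$ over $\mathbb C(\mathcal P)$. The Galois group of $\chi$ over $\mathbb C(\mathcal P)$ is a subgroup of its Galois group over $k(\mathcal P)$, both acting on the $N$ roots. The former is $S_N$ by Theorem~\ref{thm:main}, hence so is the latter. The field $k(\mathcal P)$ is purely transcendental over $k$, so by Hilbert's irreducibility theorem the specialization $\chi_f$ is defined and has the same Galois group $S_N$ over $k$ for a Zariski-dense set of $f\in\mathcal P(k)$. Over a dense open subset of $\mathcal P$ defined over $k$, the function $\theta$ identifies the points of $\pi^{-1}(f)$ with the roots of $\chi_f$, compatibly with the action of $\operatorname{Gal}(\bar k/k)$.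
\end{proof}

\begin{thebibliography}{9}

\bibitem{RS}
\emph{Research Statement}, \texttt{https://github.com/tjyahl/tjyahl.github.io}.

\end{thebibliography}
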